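\title{MV-algebras not represented by locally matricial Boolean inverse semigroups}

\begin{abstract}
Every MV-algebra is isomorphic to the partial commutative monoid $\operatorname{Int}S$ of $\mathcal D$-classes of a Foulis monoid $S$, and $S$ can be taken locally matricial when the MV-algebra has at most $\aleph_1$ elements. We show that this cannot be done in all cardinalities: if $\operatorname{card}I>2^{\aleph_0}$, the free MV-algebra on $I$ is not isomorphic to $\operatorname{Int}S$ for any locally matricial Boolean inverse semigroup $S$. Under the Continuum Hypothesis the least cardinality of a counterexample is exactly $\aleph_2$. The proof makes uncountably many generators indistinguishable by a partition argument and then studies, near a generic point of the cube, the integer piecewise affine functions that record how elements of $S$ move idempotents.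
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Boolean inverse semigroups and their types}

An \emph{inverse semigroup} is a semigroup $S$ in which every $x$ has a unique $x^{-1}$ with $xx^{-1}x=x$ and $x^{-1}xx^{-1}=x^{-1}$. The model to keep in mind is the \emph{symmetric inverse monoid} $\mathfrak I(E)$ of all bijections between subsets of a set $E$, composed where possible. We put $\mathbf d(x)=x^{-1}x$ and $\mathbf r(x)=xx^{-1}$; in $\mathfrak I(E)$ these are the identity maps on the domain and on the range of $x$. We use the following standard facts. Idempotents commute. The \emph{natural order}, $x\le y$ if $x=y\,\mathbf d(x)$, is compatible with products and inverses; in $\mathfrak I(E)$ it is restriction of maps. An element below an idempotent is idempotent, and for idempotents $p\le q$ means $pq=p$. Green's relation $\mathcal D$ is given by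
\[
x\mathrel{\mathcal D}y\iff\text{there is $s\in S$ with $\mathbf d(s)=\mathbf d(x)$ and $\mathbf r(s)=\mathbf r(y)$},
\]
and $x\mathrel{\mathcal J}y$ means that $x$ and $y$ generate the same two-sided ideal.

Let $S$ have a zero. Elements $x,y$ are \emph{orthogonal} if $x^{-1}y=xy^{-1}=0$; in $\mathfrak I(E)$ this says that the domains are disjoint and the ranges are disjoint. We call $S$ a \emph{Boolean inverse semigroup} if its idempotents form a generalized Boolean algebra under the natural order (a distributive lattice with $0$ and relative complements $p\setminus q$), and any two orthogonal elements $x,y$ have a join $x\oplus y$ in $S$. For idempotents $p\wedge q=pq$, and if $pq=0$ then $p\oplus q=p\vee q$, because $p\oplus q\le p\vee q$ is idempotent. A \emph{Boolean inverse monoid} is a Boolean inverse semigroup with an identity. A homomorphism of Boolean inverse semigroups is \emph{additive} if it preserves the zero and the joins of orthogonal pairs.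

The set $\operatorname{Int}S=S/\mathcal D$ is a partial commutative monoid: $[x]+[y]$ is defined if there are orthogonal $x'\in[x]$ and $y'\in[y]$, and then $[x]+[y]=[x'\oplus y']$. It measures the size of an idempotent up to the motions available in $S$: two idempotents have the same class when some element of $S$ carries one onto the other, and two sizes can be added when there is room to place them side by side. An isomorphism of partial commutative monoids is a bijection under which a sum is defined on one side exactly when it is defined on the other, with corresponding values.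

If $E$ has $n$ elements, the $\mathcal D$-class of $x\in\mathfrak I(E)$ is given by the cardinality of its domain, and $\operatorname{Int}\mathfrak I(E)=\{0,1,\dots,n\}$ with $a+b$ defined if and only if $a+b\le n$. A Boolean inverse semigroup is \emph{matricial} if it is isomorphic to a finite product $\prod_v\mathfrak I(E_v)$ with all $E_v$ finite; its $\operatorname{Int}$ is the corresponding product of finite chains. It is \emph{locally matricial} if it is the directed union of a family of matricial Boolean inverse subsemigroups whose inclusion maps are additive, so that orthogonal joins in each piece are computed as in $S$; equivalently, it is a directed colimit of matricial Boolean inverse semigroups with respect to additive homomorphisms. For example, let $E_n=\prod_{m\le n}\{1,\dots,m\}$ and embed $\mathfrak I(E_n)$ in $\mathfrak I(E_{n+1})$ by $x\mapsto x\times\mathrm{id}$. In the union $S$, the class of $x\in\mathfrak I(E_n)$ is given by the proportion of $E_n$ occupied by its domain, and $\operatorname{Int}S=\mathbb Q\cap[0,1]$ with $a+b$ defined if and only if $a+b\le1$.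

An inverse monoid is \emph{factorizable} if every element lies below a unit, and a \emph{Foulis monoid} is a factorizable Boolean inverse monoid. In a Foulis monoid $\mathcal D=\mathcal J$, so that the poset $S/\mathcal J$ of principal ideals is identified with $\operatorname{Int}S$. A locally matricial Boolean inverse monoid is a Foulis monoid: an element $x$ lies in a matricial piece containing $1$, and a partial bijection of a finite set extends to a permutation.

\subsection{MV-algebras and the problem}

An \emph{MV-algebra} is a commutative monoid $(A,\dotplus,0)$ with a map $\neg$ such that $\neg\neg a=a$, $a\dotplus\neg0=\neg0$ and $\neg(\neg a\dotplus b)\dotplus b=\neg(\neg b\dotplus a)\dotplus a$. If $G$ is an Abelian lattice-ordered group and $\mathbf u$ an order-unit of $G$ (every element lies below a multiple of $\mathbf u$), the interval $[0,\mathbf u]$ is an MV-algebra under $a\dotplus b=(a+b)\wedge\mathbf u$ and $\neg a=\mathbf u-a$. By Mundici's theorem every MV-algebra is isomorphic to such an interval. We regard it as a partial commutative monoid in which $a+b$ is defined if and only if $a+b\le\mathbf u$.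 This structure does not depend on the choice of $(G,\mathbf u)$: the condition $a+b\le\mathbf u$ is equivalent to $\neg a\dotplus\neg b=\neg0$, and then $a+b=a\dotplus b$.

The examples above are of this kind: they are intervals of $\mathbb Z$, of $\mathbb Z^k$ and of $\mathbb Q$. In general the following is known.
\begin{enumerate}
\item[(i)] (Lawson--Scott) Every countable MV-algebra is isomorphic to $\operatorname{Int}S$ for some Foulis monoid $S$.
\item[(ii)] (Wehrung) Every MV-algebra $A$ is isomorphic to $\operatorname{Int}S$, thus to $S/\mathcal J$, for some Foulis monoid $S$. If $\operatorname{card}A\le\aleph_1$, then $S$ may be taken locally matricial.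
\end{enumerate}
The following problem is posed in \cite{RM}.

\medskip
\noindent\textbf{Problem.} \emph{Is it true that for every MV-algebra $A$, of arbitrary cardinality, there is a locally matricial Foulis monoid $S$ with $\operatorname{Int}S\cong A$ as partial commutative monoids?}
\medskip

One might guess that it is. A Foulis monoid exists in every cardinality, being locally matricial is the simplest reason for being a Foulis monoid, and up to $\aleph_1$ there is no obstruction. There is, however, a reason for doubt. Every equation $a+b=c$ in $A$ must be witnessed by elements of $S$, the witnesses are not unique, and in a locally matricial $S$ any finite set of them must act on one finite set. With enough generators, many witnesses look alike, and then finiteness forces them to be nearly equal. We show that this rigidity is contradictory for large free MV-algebras.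

\subsection{Results}

Let $I$ be a set. A \emph{form} is an affine function $n+\sum_i n_iz_i$ of finitely many coordinates of $z\in[0,1]^I$, with \emph{integer} coefficients $n_i$ and \emph{integer} constant term $n$. Let $\mathcal G_I$ be the set of continuous functions $f\colon[0,1]^I\to\mathbb R$ that depend on finitely many coordinates and for which there is a finite list of forms $f_1,\dots,f_m$ with $f(z)\in\{f_1(z),\dots,f_m(z)\}$ for all $z$. The set $\mathcal G_I$ is closed under pointwise $+,-,\vee,\wedge$ (add, negate or concatenate the lists), so it is an Abelian lattice-ordered group; its elements are bounded, so the constant $1$ is an order-unit. Let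
\[
A_I=\{f\in\mathcal G_I:0\le f\le1\}.
\]
This is an MV-algebra with the pointwise order, in which $f+g$ is defined if and only if $f+g\le1$ pointwise. By McNaughton's theorem it is the free MV-algebra on $I$, generated by the coordinate functions $x_i$; freeness is not used below.

\begin{theorem}\label{thm:main}
If $\operatorname{card}I>2^{\aleph_0}$, there is no locally matricial Boolean inverse semigroup $S$ with $\operatorname{Int}S\cong A_I$. In particular there is no such Foulis monoid.
\end{theorem}

So the problem has a negative answer.

\begin{theorem}\label{thm:card}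
Let $\mathfrak m$ be the least cardinality of an MV-algebra that is not of the form $\operatorname{Int}S$ with $S$ a locally matricial Foulis monoid. Then $\aleph_2\le\mathfrak m\le(2^{\aleph_0})^+$, and every cardinal $\lambda>2^{\aleph_0}$ is the cardinality of such an MV-algebra. Hence $\mathfrak m=\aleph_2$ under the Continuum Hypothesis, and the bound $\aleph_1$ in \emph{(ii)} cannot be improved in ZFC (if ZFC is consistent).
\end{theorem}

What happens for cardinals $\lambda$ with $\aleph_2\le\lambda\le2^{\aleph_0}$ when the Continuum Hypothesis fails is not settled here.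

\begin{corollary}\label{cor:cone}
If $\operatorname{card}I>2^{\aleph_0}$, no locally matricial Boolean inverse semigroup $S$ satisfies $\operatorname{Int}S\cong\mathcal G_I^+$, where $\mathcal G_I^+$ is the additive monoid of nonnegative elements of $\mathcal G_I$.
\end{corollary}

Section~\ref{sec:picture} shows the obstruction in a model case and ends with the plan of the proof of Theorem~\ref{thm:main}, which occupies Sections~\ref{sec:pl}--\ref{sec:count}. Theorem~\ref{thm:card} and Corollary~\ref{cor:cone} are deduced in Section~\ref{sec:conseq}.

\section{The obstruction on the unit interval}\label{sec:picture}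

Suppose $\operatorname{Int}S\cong A_I$, and let $\mu(x)\in A_I$ be the image of the class of $x$. For a fixed point $z$ of the cube, $p\mapsto\mu(p)(z)$ is a finitely additive measure on the idempotents, and $\mathbf d(x)$ and $\mathbf r(x)$ have the same measure. So we picture idempotents as sets and elements of $S$ as measure-preserving partial bijections, for a measure that depends on $z$ in an integer piecewise affine way. The monoid $S$ must contain idempotents $e_k$ of measure $z_k$. As we shall see, it must also contain, for each $i$, four orthogonal idempotents whose common measure is $z_i$ as long as $z_i\le\frac14$, and elements that carry the first of them onto the other three.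

The obvious picture lives on $[0,1)$ with Lebesgue measure $\lambda$. Let $e_k$ be the interval $[0,t)$ when $z_k=t$, and when $z_i=s\in(0,\frac14)$ let $\theta_c^s$ be the translation $x\mapsto x+cs$ of $[0,s)$ onto $[cs,(c+1)s)$, for $c=1,2,3$. How $\theta_c^s$ moves the sets $[0,t)$ is recorded by
\[
F_c(s,t,t',u)=\lambda\{x\in[t,t'):\theta_c^sx\text{ is defined and }\theta_c^sx<u\},
\]
which here equals $\max\bigl(0,\min(t',s,u-cs)-t\bigr)$. This function is integer piecewise affine, so the numbers raise no objection. The defect of the picture is elsewhere: for $s\ne s'$ the maps $\theta^s_c$ and $\theta^{s'}_c$ disagree at every point, however close $s'$ is to $s$. We shall see that this is impossible in a locally matricial $S$, after passing to a suitable uncountable set of indices. Let us check that the picture cannot be repaired.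

Keep the sets $[0,t)$. For $s$ in an open interval $J$ let $\theta^s_1,\theta^s_2,\theta^s_3$ be any measure-preserving partial bijections of $[0,1)$ with pairwise disjoint ranges, and define $F_c$ as above. Assume:
\begin{enumerate}
\item[(H1)] the values of $F_c$ lie among finitely many forms in $s,t,t',u$;
\item[(H2)] $\lambda\{x:\theta_c^sx\ne\theta_c^{s'}x\}\le L|s-s'|$ for some constant $L$;
\item[(H3)] there are $s_0\in J$, an irrational $t_0\in(0,1)$ and, for each $c$, a real affine function $\phi_c(s,x)=m+\alpha s+\beta x$ with $\beta\ne0$ and $u_c=\phi_c(s_0,t_0)\in(0,1)$, such that $F_c(s,t,t',u)=\lambda\{x\in[t,t'):\phi_c(s,x)<u\}$ for $t\le t'$ near $(s_0,t_0,t_0,u_c)$.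
\end{enumerate}
Hypothesis (H3) says that near $t_0$ the map $\theta_c^s$ is seen by the sets $[0,t)$ as the affine map $\phi_c(s,\cdot)$. Precisely, let $X$ be a short interval $[t,t')$ near $t_0$ and let $u<u'$ be the endpoints of $\phi_c(s,X)$. Then $F_c(s,t,t',u')-F_c(s,t,t',u)=\lambda(X)$, so $\theta_c^s$ maps almost all of $X$ into $\phi_c(s,X)$. We derive a contradiction in three steps.

\emph{Integrality.} Let $x^*=(u-m-\alpha s)/\beta$. On the open region $t<x^*<t'$ the function $F_c$ equals $x^*-t$ or $t'-x^*$, according to the sign of $\beta$. An affine function whose values on an open set lie among finitely many forms is one of them (Lemma~\ref{lem:pl}(c)), so $1/\beta$, $\alpha/\beta$, $m/\beta$ are integers. Moving $u$ to $u'$ changes $F_c$ by at most $\lambda[u,u')$, so $|1/\beta|\le1$. Hence $\beta=\pm1$ and $\alpha,m\in\mathbb Z$.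

\emph{No dependence on $s$.} Suppose $\alpha\ne0$. Take $N$ consecutive intervals $X_1,\dots,X_N$ of length $\delta$ starting at $t_0$, with $N\delta$ small, and let $s_1=s_0+\delta/|\alpha|$. The intervals $\phi_c(s_0,X_q)$ and $\phi_c(s_1,X_q)$ are adjacent, so $\theta_c^{s_0}$ and $\theta_c^{s_1}$ disagree almost everywhere on $X_1\cup\dots\cup X_N$. By (H2), $N\delta\le L\delta/|\alpha|$, which fails for large $N$.

\emph{Counting.} Now $\phi_c(x)=\pm x+m$ with $\phi_c(t_0)\in(0,1)$, so $\phi_c(x)=x$ or $\phi_c(x)=1-x$. Two of the three maps have the same $\phi_c=\phi$. They send a short interval $X$ near $t_0$ to two disjoint subsets of $\phi(X)$, each of measure $\lambda(X)=\lambda(\phi(X))$. This is absurd.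

Both (H1) and (H2) are needed. The translations $x\mapsto x+cs$ satisfy (H1) and (H3), with $t_0<s_0$, but not (H2). The translations $x\mapsto x+\frac c4$ of $[0,\frac14)$, which do not depend on $s$, satisfy (H2) and (H3) and violate (H1) only because $\frac c4$ is not an integer.

The proof of Theorem~\ref{thm:main} has to create this situation inside an arbitrary locally matricial $S$. Section~\ref{sec:models} replaces $([0,1),\lambda)$ by finite probability spaces and shows that the disagreement of two elements of $S$ is measured by a member of $A_I$, hence by a Lipschitz function. Section~\ref{sec:homog} finds an uncountable set of indices on which these functions are the same for all pairs and vanish on the diagonal; this gives (H2), and it is the only place where the size of $I$ is used. Section~\ref{sec:unif} shows that the functions $F_c$ do not depend on the indices. Section~\ref{sec:local} proves a version of (H3). The idempotents $e_k$ need not be nested, so that version has integer multiplicities, bounded by a Lipschitz constant $K$. Section~\ref{sec:count} carries out the three steps with $K^3(K+1)+1$ maps,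 which is $3$ for $K=1$.

\section{Integer piecewise affine functions}\label{sec:pl}

Write $M_r=A_{\{1,\dots,r\}}$. A \emph{box} around $p\in[0,1]^r$ is a set $\{a\in[0,1]^r:\max_\nu|a_\nu-p_\nu|<\rho\}$ with $\rho>0$, its \emph{radius}. Boxes are convex. We use repeatedly that a continuous function on a convex set that takes finitely many values is constant.

\begin{lemma}\label{lem:pl}
Let $w\in M_r$, with list of forms $f_1,\dots,f_m$.
\begin{enumerate}
\item[(a)] On every segment, $w$ is continuous and piecewise affine with finitely many breaks. It is Lipschitz for the norm $\|\cdot\|_1$.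
\item[(b)] If $w(p)=0$, there is a box around $p$ on which the values of $w$ lie among those $f_a$ that vanish at $p$.
\item[(c)] If an affine function on a nonempty open subset of $\mathbb R^r$ takes at each point the value of one of finitely many affine functions, it is equal to one of them.
\item[(d)] If $v\in A_I$ and $i_1,\dots,i_r\in I$ are distinct, the function that sends $a\in[0,1]^r$ to $v(z)$, where $z_{i_\nu}=a_\nu$ and all other coordinates of $z$ are $0$, belongs to $M_r$. Substituting $1$ for one variable of $w$ gives a member of $M_{r-1}$.
\item[(e)] If $v\in A_I$ and all coordinates of $z$ lie in $\frac1n\mathbb Z$, then $v(z)\in\frac1n\mathbb Z$.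
\item[(f)] $M_r$ is countable, and $\operatorname{card}A_I=\operatorname{card}I$ for infinite $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Restrict the forms to the segment and identify equal restrictions. Two distinct ones agree in at most one point. On each open interval left after removing these finitely many points, the closed sets $\{w=f_a\}$ are disjoint and cover, so $w$ coincides there with a single form. If $C$ bounds the absolute values of the coefficients of the variables, each form changes by at most $C\|a-a'\|_1$ between $a$ and $a'$; adding up along the segment from $a$ to $a'$ gives the same bound for $w$.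

(b) Near $p$ the other forms are bounded away from $0$, while $w$ is close to $0$.

(c) The finitely many relatively closed sets on which the function equals a given member of the list cover the open set, so one of them has nonempty interior; affine functions that agree on a nonempty open set are equal.

(d), (e) Substituting integers for variables turns forms into forms, and a form takes a value in $\frac1n\mathbb Z$ at a point with coordinates in $\frac1n\mathbb Z$.

(f) There are countably many finite lists. For a given list, the points of $[0,1]^r$ where no two distinct forms agree make up a dense set that is a finite union of convex cells, and on each cell $w$ is one form, as in (a). So each list serves finitely many $w$. An element of $A_I$ is given by a finite sequence in $I$ and an element of some $M_r$, and the functions $x_i$ are distinct.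
\end{proof}

The next lemma is the reason for working at irrational points: there, very few forms vanish.

\begin{lemma}\label{lem:diag}
Let $w\in M_r$, let $t,t'$ be two of its variables, and let $w(p)=0$. Suppose that every form of the list of $w$ that vanishes at $p$ is an integer multiple of $t'-t$. Then there are a box $B$ around $p$ and integers $n^+,n^-$ such that $w=n^+(t'-t)$ on $B\cap\{t\le t'\}$ and $w=n^-(t-t')$ on $B\cap\{t\ge t'\}$.
\end{lemma}

\begin{proof}
Take $B$ from Lemma~\ref{lem:pl}(b). On $B\cap\{t=t'\}$ we have $w=0$. On each of the convex sets $B\cap\{t<t'\}$ and $B\cap\{t>t'\}$ the continuous function $w/(t'-t)$ takes finitely many integer values.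
\end{proof}

\section{Types and finite models}\label{sec:models}

\begin{lemma}\label{lem:types}
Let $S$ be a Boolean inverse semigroup, let $M$ be $A_I$ or $\mathcal G_I^+$, fix an isomorphism $\operatorname{Int}S\cong M$, and let $\mu(x)\in M$, the \emph{type} of $x$, be the image of $[x]$. Let $p,q$ be idempotents.
\begin{enumerate}
\item[(a)] $\mu(x)=\mu(\mathbf d(x))=\mu(\mathbf r(x))$; if $pq=0$ then $\mu(p\oplus q)=\mu(p)+\mu(q)$; and $\mu(p)=0$ if and only if $p=0$.
\item[(b)] If $f\in M$ and $f\le\mu(p)$, some idempotent $p'\le p$ has $\mu(p')=f$.
\item[(c)] If $\mu(p)=\mu(q)$, there is $x\in S$ with $\mathbf d(x)=p$ and $\mathbf r(x)=q$.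
\item[(d)] If $M=A_I$, then $S$ is a monoid, $\mu(1)=1$ and $\mu(1\setminus p)=1-\mu(p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a), (c) The elements $x,\mathbf d(x),\mathbf r(x)$ are $\mathcal D$-equivalent, and (c) and additivity are the definitions. The class $[0]$ is the neutral element of $\operatorname{Int}S$, so it corresponds to $0$, and $[0]=\{0\}$ because $\mathbf r(s)=0$ implies $s=0$.

(b) The function $f'=\mu(p)-f$ lies in $M$ and $f+f'=\mu(p)$. So there are orthogonal $x',y'$ with $\mu(x')=f$ and $x'\oplus y'\mathrel{\mathcal D}p$. Take $s$ with $\mathbf d(s)=\mathbf d(x'\oplus y')$ and $\mathbf r(s)=p$. Since $\mathbf d(x')\le\mathbf d(s)$, the element $s\,\mathbf d(x')$ has domain $\mathbf d(x')$; its range $p'=s\,\mathbf d(x')s^{-1}$ lies below $p$ and has type $f$.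

(d) Let $e$ be an idempotent with $\mu(e)=1$. For every idempotent $p$ we have $1\ge\mu(p\vee e)=1+\mu(p\setminus e)$, so $p\setminus e=0$ and $p\le e$. Hence $xe=x\,\mathbf d(x)e=x$ and $ex=e\,\mathbf r(x)x=x$. The last formula follows from $1=p\oplus(1\setminus p)$.
\end{proof}

\emph{From here to the end of Section~\ref{sec:count}, $S$ is a locally matricial Boolean inverse semigroup with $\operatorname{Int}S\cong A_I$.} The assumption on $\operatorname{card}I$ enters in Section~\ref{sec:homog}.

A \emph{finite model} is a matricial piece $T\cong\prod_v\mathfrak I(E_v)$ of the given directed family with $1\in T$. Every finite subset of $S$ lies in a finite model. Put $E=\bigsqcup_vE_v$. Each $x\in T$ is a partial bijection $\tilde x$ of $E$, and the idempotents $p\in T$ correspond to the subsets $\tilde p$ of $E$, with $1$ corresponding to $E$. Let $\varepsilon_\iota\in T$ be the idempotent that corresponds to $\{\iota\}$. Since the inclusion of $T$ in $S$ is additive, $p=\bigoplus_{\iota\in\tilde p}\varepsilon_\iota$ holds in $S$, and the Boolean operations on idempotents of $T$, computed in $S$, are the operations on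 subsets of $E$: meets are products, and a relative complement is determined by $p=pq\oplus(p\setminus q)$. For $Y\subseteq E$ write $\tilde x^{-1}Y$ for the set of $\iota$ such that $\tilde x\iota$ is defined and lies in $Y$; thus $x^{-1}px$ corresponds to $\tilde x^{-1}\tilde p$. For $z\in[0,1]^I$ put
\[
\lambda_z(\iota)=\mu(\varepsilon_\iota)(z),\qquad E_z=\{\iota\in E:\lambda_z(\iota)>0\}.
\]

\begin{lemma}\label{lem:model}
Let $T$ be a finite model, $x\in T$, and $z\in[0,1]^I$.
\begin{enumerate}
\item[(a)] $\lambda_z$ is a probability measure on $E$, and $\mu(p)(z)=\lambda_z(\tilde p)$ for idempotents $p\in T$.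
\item[(b)] $\lambda_z(\tilde x\iota)=\lambda_z(\iota)$ whenever $\tilde x\iota$ is defined. Hence $\tilde x$ restricts to a partial bijection of $E_z$, and $\lambda_z(\tilde x^{-1}Y)\le\lambda_z(Y)$ for all $Y\subseteq E$.
\item[(c)] If all coordinates of $z$ lie in $\frac1n\mathbb Z$, then $\operatorname{card}E_z\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from additivity of $\mu$ and $\mu(1)=1$. For (b), $x\varepsilon_\iota$ has domain $\varepsilon_\iota$ and range $\varepsilon_{\tilde x\iota}$. For (c), each point of $E_z$ has mass at least $\frac1n$ by Lemma~\ref{lem:pl}(e).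
\end{proof}

Part (c) is the rigidity announced in the introduction: the bound $n$ depends on $z$ alone, however many elements of $S$ the model contains.

To speak of (H2) we must measure where two elements of $S$ differ. In a finite model the set on which they agree is an idempotent; the point to check is that it does not grow when the model is enlarged.

\begin{lemma}\label{lem:dis}
For $x,y\in S$ there is $\operatorname{dis}(x,y)\in A_I$ such that in every finite model containing $x$ and $y$, and for all $z$,
\[
\operatorname{dis}(x,y)(z)=\lambda_z\{\iota\in E:\tilde x\iota\ne\tilde y\iota\},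
\]
where $\tilde x\iota\neq\tilde y\iota$ means that exactly one side is defined, or both are and they differ. It is symmetric in $x,y$, and $\operatorname{dis}(p,q)=\mu(p\mathbin{\triangle}q)$ for idempotents.
\end{lemma}

\begin{proof}
Let $T\ni x,y$ be a finite model and let $e\in T$ correspond to the set of $\iota$ at which $\tilde x\iota$ and $\tilde y\iota$ are defined and equal. Then $e\le\mathbf d(x)\mathbf d(y)$ and $xe=ye$. We claim that $e$ is the largest idempotent of $S$ with these two properties; then $e$ does not depend on $T$, and $\operatorname{dis}(x,y)=\mu\bigl((\mathbf d(x)\vee\mathbf d(y))\setminus e\bigr)$ is as required.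

Let $e'\in S$ be an idempotent with $e'\le\mathbf d(x)\mathbf d(y)$ and $xe'=ye'$, and put $f=e'\setminus e$. Then $xf=xe'f=ye'f=yf$. Let $\varepsilon_\iota\le\mathbf d(x)\mathbf d(y)\setminus e$. The element $xf\varepsilon_\iota=yf\varepsilon_\iota$ lies below $x\varepsilon_\iota$ and below $y\varepsilon_\iota$, so its range lies below $\varepsilon_{\tilde x\iota}$ and $\varepsilon_{\tilde y\iota}$, which are orthogonal. Thus $xf\varepsilon_\iota=0$, and $f\varepsilon_\iota=x^{-1}xf\varepsilon_\iota=0$. Since $f$ lies below the join of these finitely many $\varepsilon_\iota$, distributivity gives $f=0$, that is, $e'\le e$.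
\end{proof}

\section{A homogeneous set of generators}\label{sec:homog}

\subsection{Two combinatorial lemmas}

The $\Delta$-system lemma states that every uncountable family of finite sets has an uncountable subfamily any two members of which have the same intersection. We use it in the following form.

\begin{lemma}\label{lem:delta}
Let $(a_\xi)_{\xi\in\Omega}$ be an uncountable family of pairwise disjoint nonempty sets and let $Y_\xi\supseteq a_\xi$ be finite sets. There are an uncountable $\Omega'\subseteq\Omega$ and a finite set $Y$ such that $Y_\xi\cap Y_\eta=Y$ for $\xi\ne\eta$ in $\Omega'$ and $a_\xi\cap Y=\emptyset$ for $\xi\in\Omega'$. In particular $a_\xi\cap Y_\eta=\emptyset$ for $\xi\ne\eta$ in $\Omega'$.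
\end{lemma}

\begin{proof}
A finite set contains only finitely many $a_\xi$, so there are uncountably many distinct sets $Y_\xi$. Apply the $\Delta$-system lemma, choose one index for each set of the subfamily, and discard the finitely many $\xi$ for which $a_\xi$ meets the common intersection $Y$.
\end{proof}

To each pair of generators we shall attach a color (some functions of two variables) and a finite set of coordinates (those on which certain types depend). We need many generators on which the color is constant and such that the set attached to a pair contains no third one of them.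

\begin{lemma}\label{lem:part}
Let $\kappa=(2^{\aleph_0})^+$. For all $i<j<\kappa$ let $c(i,j)$ be an element of a fixed countable set, and let $s(i,j)$ be a finite subset of $\kappa$ containing $i$ and $j$. There is an uncountable $H\subseteq\kappa$ such that $c$ is constant on pairs from $H$ and $s(i,j)\cap H=\{i,j\}$ for all $i<j$ in $H$.
\end{lemma}

\begin{proof}
We may assume that $c$ has values in $\omega$. The idea is to find one ordinal $\delta$ whose behavior over any countable set of smaller ordinals is imitated by some ordinal below $\delta$, and to let $H$ consist of successive imitations of $\delta$.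

A \emph{pattern} is a quadruple $(\beta,X,\pi,\varrho)$ where $\beta<\kappa$, $X\subseteq\beta$ is countable, $\pi\colon X\to\omega$, and $\varrho$ maps $X$ to finite subsets of $\beta$. An ordinal $\gamma$ with $\beta\le\gamma<\kappa$ \emph{realizes} it if $c(x,\gamma)=\pi(x)$ and $s(x,\gamma)\cap\beta=\varrho(x)$ for all $x\in X$. For $\delta_0<\kappa$ there are at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ patterns with $\beta<\delta_0$. As $\kappa$ is regular, there is $\delta_0^*$ with $\delta_0<\delta_0^*<\kappa$ such that each of these patterns that is realized at all is realized below $\delta_0^*$. Iterate $\delta_0\mapsto\delta_0^*$ along $\omega_1$, taking suprema at limits. The supremum $\delta<\kappa$ has cofinality $\omega_1$, and every realized pattern with $\beta<\delta$ is realized below $\delta$.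

We construct $i_\xi<\delta$ for $\xi<\omega_1$, and write $R_\eta=s(i_\eta,\delta)\cap\delta$. At stage $\xi$ choose $\beta_\xi<\delta$ larger than all $i_\eta$ and all elements of $R_\eta$ for $\eta<\xi$, and larger than all elements of $s(i_\eta,i_\zeta)\cap\delta$ for $\eta<\zeta<\xi$; these are countably many ordinals below $\delta$. The pattern with $\beta=\beta_\xi$, $X=\{i_\eta:\eta<\xi\}$, $\pi(i_\eta)=c(i_\eta,\delta)$, $\varrho(i_\eta)=R_\eta$ is realized by $\delta$, hence by some $i_\xi$ with $\beta_\xi\le i_\xi<\delta$. Thus for $\eta<\xi$,
\[
i_\eta<i_\xi,\qquad c(i_\eta,i_\xi)=c(i_\eta,\delta),\qquad s(i_\eta,i_\xi)\cap\beta_\xi=R_\eta.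
\]
Let $\eta<\xi$ and $i_\zeta\in s(i_\eta,i_\xi)$ with $\zeta\ne\xi$. If $\zeta>\xi$, then $i_\zeta\ge\beta_\zeta$ exceeds all elements of $s(i_\eta,i_\xi)\cap\delta$, which is impossible. So $\zeta<\xi$, hence $i_\zeta<\beta_\xi$ and $i_\zeta\in R_\eta$.

Since $i_\eta\in R_\eta$, Lemma~\ref{lem:delta} applies to $a_\eta=\{i_\eta\}$ and $Y_\eta=R_\eta$. It gives an uncountable $\Omega'\subseteq\omega_1$ with $i_\zeta\notin R_\eta$ for $\zeta\ne\eta$ in $\Omega'$. Shrink $\Omega'$ to an uncountable set on which $c(i_\eta,\delta)$ is constant and let $H=\{i_\eta:\eta\in\Omega'\}$.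
\end{proof}

\begin{remark}
The lemma fails for $\kappa\le2^{\aleph_0}$. Color a pair of distinct binary sequences by the first place where they differ: three sequences cannot differ pairwise at the same place. This is why the method stops at $(2^{\aleph_0})^+$.
\end{remark}

\subsection{The elements $e_i$ and $\theta_{c,i}$}

Now let $\operatorname{card}I>2^{\aleph_0}$; we may assume $\kappa=(2^{\aleph_0})^+\subseteq I$. For $i<\kappa$ fix an idempotent $e_i$ with $\mu(e_i)=x_i$, by Lemma~\ref{lem:types}(b) with $p=1$.

We also need many orthogonal idempotents of one nonzero type. That type cannot be a constant such as $1/b$, since every member of $A_I$ takes an integer value at $z=0$. We use a tent function of one coordinate. For $b\ge2$ let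
\[
h_b(s)=\bigl(s\wedge(1-(b-1)s)\bigr)\vee0\in M_1 .
\]
It is positive on $(0,\frac1{b-1})$, and $bh_b\le1$: where $h_b(s)>0$ we have $(b-1)h_b(s)+h_b(s)\le(b-1)s+1-(b-1)s=1$. Fix $b$ and $i<\kappa$. If orthogonal idempotents $A^b_{0,i},\dots,A^b_{c-1,i}$ of type $h_b(x_i)$ have been chosen and $c\le b-1$, the complement of their join has type $1-c\,h_b(x_i)\ge h_b(x_i)$, so Lemma~\ref{lem:types}(b) gives $A^b_{c,i}$ of type $h_b(x_i)$ below it. By Lemma~\ref{lem:types}(c) there are
\[
\theta^b_{c,i}\in S\quad\text{with}\quad\mathbf d(\theta^b_{c,i})=A^b_{0,i},\quad\mathbf r(\theta^b_{c,i})=A^b_{c,i}\qquad(1\le c\le b-1).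
\]
For $b=4$ this is the configuration of Section~\ref{sec:picture}, as $h_4(s)=s$ for $s\le\frac14$.

The number of maps needed depends on a Lipschitz constant that is known only after Lemma~\ref{lem:part} has been applied, and the lemma cannot be applied a second time to a set of size $\aleph_1$. This is why the maps were chosen for all $b$, and why the color of a pair selects its own $b$. For $g\in M_2$ let $K(g)$ be the least integer $\ge1$ that is a Lipschitz constant of $g$ for $\|\cdot\|_1$, and let
\[
b(g)=K(g)^3\bigl(K(g)+1\bigr)+2 .
\]
For $w\in A_I$ and $i<j<\kappa$ let $\overline w^{\,ij}\in M_2$ be the function obtained from $w$ by Lemma~\ref{lem:pl}(d) for the indices $i,j$. Color the pair $i<j$ by $g=\overline{\operatorname{dis}(e_i,e_j)}^{\,ij}$ together with the functions $\overline{\operatorname{dis}(\theta^b_{c,i},\theta^b_{c,j})}^{\,ij}$ for $b=b(g)$ and $1\le c<b$. There are countably many colors. For each of these $b$ disagreement functions choose a finite set of coordinates on which it depends, and let $s(i,j)$ consist of $i$, $j$ and the elements of $\kappa$ in these sets. Let $H$ be given by Lemma~\ref{lem:part},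 let $(g,D_1,\dots,D_{b-1})$ be the constant color, $K=K(g)$, $b=b(g)$, and drop the superscript $b$ from now on. For $X\subseteq I$ put
\[
Z_X=\{z\in[0,1]^I:z_i=0\text{ for all }i\notin X\}.
\]
If $i<j$ in $H$ and $z\in Z_H$, the chosen coordinates other than $i,j$ lie outside $H$, where $z$ vanishes. Therefore
\begin{equation}\label{eq:homog}
\mu(e_i\mathbin{\triangle}e_j)(z)=g(z_i,z_j),\qquad\operatorname{dis}(\theta_{c,i},\theta_{c,j})(z)=D_c(z_i,z_j)\qquad(i<j\text{ in }H,\ z\in Z_H).
\end{equation}

\subsection{Coherence}

For a single pair $i,j$ nothing forces $e_i$ and $e_j$ to be close when $z_i=z_j$: in the picture they could be $[0,t)$ and $[1-t,1)$. Homogeneity and finiteness together do force it. The smallest case is $t=\frac12$. Let $z$ be $\frac12$ at three indices of $H$ and $0$ elsewhere. In a finite model all masses lie in $\frac12\mathbb Z$ and the three sets $\tilde e_i$ have mass $\frac12$, so $E_z$ has two points and each $\tilde e_i\cap E_z$ is a singleton. Two of the three singletons coincide, and \eqref{eq:homog} gives $g(\frac12,\frac12)=0$; by \eqref{eq:homog} again, all three coincide.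

A finite model \emph{for} a finite set $J\subseteq H$ is one that contains $e_i$ and $\theta_{c,i}$, hence $A_{0,i}$ and $A_{c,i}$, for all $i\in J$ and $1\le c<b$.

\begin{lemma}\label{lem:coh}
We have $g(t,t)=D_c(t,t)=0$ for all $t\in[0,1]$. Consequently:
\begin{enumerate}
\item[(a)] with $L$ a common Lipschitz constant of $D_1,\dots,D_{b-1}$,
\begin{equation}\label{eq:lip}
g(t,t')\le K|t-t'|,\qquad D_c(s,s')\le L|s-s'|;
\end{equation}
\item[(b)] if $i\ne j$ in $H$, $z\in Z_H$ and $z_i=z_j$, then in every finite model for $\{i,j\}$ the sets $\tilde e_i,\tilde e_j$ have the same trace on $E_z$ and the maps $\tilde\theta_{c,i},\tilde\theta_{c,j}$ have the same restriction to $E_z$; in particular $\tilde A_{0,i}\cap E_z=\tilde A_{0,j}\cap E_z$.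
\end{enumerate}
\end{lemma}

\begin{proof}
By continuity we may take $t\in\frac1n\mathbb Z$. Let $J\subseteq H$ be finite with more than $(n+1)^n$ elements, let $z$ be $t$ on $J$ and $0$ elsewhere, and take a finite model for $J$. By Lemma~\ref{lem:model}(c), $E_z$ has at most $n$ points, hence at most $2^n$ subsets and at most $(n+1)^n$ partial bijections. So $\tilde e_i\cap E_z=\tilde e_j\cap E_z$ for some $i<j$ in $J$, which gives $g(t,t)=0$ by \eqref{eq:homog}. For each $c$, the restrictions to $E_z$ of $\tilde\theta_{c,i}$ and $\tilde\theta_{c,j}$ coincide for some $i<j$ in $J$, which gives $D_c(t,t)=0$ by Lemma~\ref{lem:dis}. For (a), write $g(t,t')=g(t,t')-g(t,t)$, and the same for $D_c$. For (b), we may assume $i<j$; the disagreement sets have $\lambda_z$-measure $0$, so they miss $E_z$.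
\end{proof}

\section{Functions independent of the indices}\label{sec:unif}

Homogeneity was obtained for pairs, but the functions $F_c$ involve four indices, and their values might also depend on further coordinates in $H$. No partition argument for quadruples is needed: by coherence, a tuple of indices may be exchanged for any other tuple at which $z$ takes the same values.

A \emph{scheme of arity $r$} assigns to each injective $\tau=(\tau_1,\dots,\tau_r)\in H^r$ an element $W_\tau\in A_I$ such that $W_\tau(z)=W_{\sigma}(z)$ whenever $\tau,\sigma$ have disjoint ranges, $z\in Z_H$, and $z_\tau=z_\sigma$, where $z_\tau=(z_{\tau_1},\dots,z_{\tau_r})$.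

\begin{lemma}\label{lem:unif}
For every scheme $W$ of arity $r$ there are a cofinite $H'\subseteq H$ and $F\in M_r$ with $W_\tau(z)=F(z_\tau)$ for all injective $\tau\in(H')^r$ and all $z\in Z_{H'}$.
\end{lemma}

\begin{proof}
For each $\tau$ let $Y_\tau\subseteq H$ be a finite set containing the range of $\tau$ such that the restriction of $W_\tau$ to $Z_H$ depends only on the coordinates in $Y_\tau$. Take an uncountable family of injective tuples with pairwise disjoint ranges and apply Lemma~\ref{lem:delta} to the ranges and the sets $Y_\tau$. We get an uncountable subfamily $\mathcal F$ and a finite $Y$ such that for $\tau\ne\tau^*$ in $\mathcal F$ we have $Y_\tau\cap Y_{\tau^*}=Y$, and the range of $\tau^*$ misses $Y$ and $Y_\tau$. Let $H'=H\setminus Y$, and let $G_\tau\in M_r$ be obtained from $W_\tau$ by Lemma~\ref{lem:pl}(d) for the indices $\tau_1,\dots,\tau_r$.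

Let $\tau\ne\tau^*$ in $\mathcal F$ and $z\in Z_{H'}$. Define $y$ by $y=z$ on $Y_\tau$, $y_{\tau^*}=z_\tau$, and $y=0$ elsewhere. Then $y\in Z_{H'}$, and $W_\tau(z)=W_\tau(y)=W_{\tau^*}(y)$, first because $y=z$ on $Y_\tau$ and then by the scheme property. On $Y_{\tau^*}$ the point $y$ vanishes off the range of $\tau^*$, since $Y_{\tau^*}\cap Y_\tau=Y$ and $z=0$ on $Y$. Hence $W_\tau(z)=G_{\tau^*}(z_\tau)$. Taking $z=0$ off the range of $\tau$ gives $G_\tau=G_{\tau^*}$. So there is one $F\in M_r$ with $W_\tau(z)=F(z_\tau)$ for all $\tau\in\mathcal F$ and $z\in Z_{H'}$.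

Let $\sigma\in(H')^r$ be injective and $z\in Z_{H'}$. Choose $\tau\in\mathcal F$ with range disjoint from $Y_\sigma$, and let $y$ be $z$ modified by $y_\tau=z_\sigma$. Then $y\in Z_{H'}$ and $W_\sigma(z)=W_\sigma(y)=W_\tau(y)=F(y_\tau)=F(z_\sigma)$.
\end{proof}

The following assignments, for distinct indices in $H$ and $1\le c<b$, are schemes:
\[
(k,k')\mapsto\mu(e_{k'}\setminus e_k),\qquad(i,k)\mapsto\mu(e_k\wedge A_{0,i}),\qquad(i,k,k',l)\mapsto\mu\bigl((e_{k'}\setminus e_k)\wedge\theta_{c,i}^{-1}e_l\theta_{c,i}\bigr).
\]
Indeed, evaluate both sides of the scheme property in a finite model for all the indices concerned. By Lemma~\ref{lem:coh}(b) the sets to be measured have the same trace on $E_z$; for the third scheme use also that $\tilde\theta_{c,i}$ maps points of $E_z$ to points of $E_z$. Intersecting the finitely many cofinite sets given by Lemma~\ref{lem:unif}, we obtain an infinite $H'\subseteq H$ and functions $P,Q\in M_2$, $F_c\in M_4$ such that for distinct indices in $H'$, for $z\in Z_{H'}$, and in every finite model for these indices,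
\begin{align*}
\lambda_z(\tilde e_{k'}\setminus\tilde e_k)&=P(z_k,z_{k'}),\qquad\lambda_z(\tilde e_k\cap\tilde A_{0,i})=Q(z_i,z_k),\\
\lambda_z\bigl((\tilde e_{k'}\setminus\tilde e_k)\cap\tilde\theta_{c,i}^{-1}\tilde e_l\bigr)&=F_c(z_i,z_k,z_{k'},z_l).
\end{align*}
From now on the indices only serve to give meaning to these functions. To \emph{realize} a finite sequence of numbers in $[0,1]$ means to choose as many distinct indices in $H'$, the point $z\in Z_{H'}$ with these values at these indices and $0$ elsewhere, and a finite model for these indices. An inequality between values of $g,P,Q,F_c$ is proved by realizing all the arguments at once. In this way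
\begin{equation}\label{eq:basic}
g(t,t')=P(t,t')+P(t',t),\qquad0\le F_c(s,t,t',u)\le P(t,t'),\qquad F_c(s,t,t,u)=P(t,t)=0,
\end{equation}
the last because $g(t,t)=0$. In particular $g$ is symmetric, so the order of the indices in the first equation of \eqref{eq:homog} does not matter. Realizing $s,t,t',u,u'$ by $i,k,k',l,l'$ and using Lemma~\ref{lem:model}(b) and \eqref{eq:lip}, we also get
\begin{equation}\label{eq:lipu}
|F_c(s,t,t',u)-F_c(s,t,t',u')|\le\lambda_z\bigl(\tilde\theta_{c,i}^{-1}(\tilde e_l\mathbin{\triangle}\tilde e_{l'})\bigr)\le g(u,u')\le K|u-u'|.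
\end{equation}

\section{The functions $F_c$ near a generic point}\label{sec:local}

\subsection{Windows}

In the picture the sets $[0,t)$ increase with $t$. In general points may enter and leave, but near an irrational parameter each point changes its status at most once.

\begin{lemma}\label{lem:window}
Let $t^*\in(0,1)$ be irrational. There are an open interval $W(t^*)\subseteq(0,1)$ containing $t^*$, called a \emph{window}, and integers $k^+,k^-\ge0$ with $k^++k^-\le K$, such that for $t\le t'$ in $W(t^*)$,
\[
P(t,t')=k^+(t'-t),\qquad P(t',t)=k^-(t'-t).
\]
Let $a_0,\dots,a_N$ be a monotone sequence in $W(t^*)$, realized (possibly along with other numbers) by $k_0,\dots,k_N$. Then on $E_z$ the sets $\tilde e_{k_q}\setminus\tilde e_{k_{q-1}}$ $(1\le q\le N)$ are pairwise disjoint with union $\tilde e_{k_N}\setminus\tilde e_{k_0}$, and the sets $\tilde e_{k_q}\mathbin{\triangle}\tilde e_{k_{q-1}}$ are pairwise disjoint. Finally, for $t\le t'\le t''$ in $W(t^*)$ and all $s,u,c$,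
\begin{equation}\label{eq:add}
F_c(s,t,t'',u)=F_c(s,t,t',u)+F_c(s,t',t'',u).
\end{equation}
\end{lemma}

\begin{proof}
We have $P(t^*,t^*)=0$. A form $n+\tau t+\tau't'$ that vanishes at $(t^*,t^*)$ has $n+(\tau+\tau')t^*=0$, so $n=0$, $\tau=-\tau'$, and the form is $\tau'(t'-t)$. Lemma~\ref{lem:diag} gives the window and $k^\pm$, which are nonnegative because $P\ge0$. By \eqref{eq:basic} and \eqref{eq:lip}, $(k^++k^-)(t'-t)=g(t,t')\le K(t'-t)$.

A point of $\tilde e_{k_N}\setminus\tilde e_{k_0}$ lies in $\tilde e_{k_q}\setminus\tilde e_{k_{q-1}}$ for the least $q$ such that it lies in $\tilde e_{k_q}$. With $k=k^+$ for an increasing and $k=k^-$ for a decreasing sequence,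
\[
\lambda_z(\tilde e_{k_N}\setminus\tilde e_{k_0})\le\lambda_z\Bigl(\bigcup_q\tilde e_{k_q}\setminus\tilde e_{k_{q-1}}\Bigr)\le\sum_qk|a_q-a_{q-1}|=k|a_N-a_0|=\lambda_z(\tilde e_{k_N}\setminus\tilde e_{k_0}).
\]
Equality holds throughout, and points of $E_z$ have positive mass, which proves the first claim. Applied to the reversed sequence, it shows that the sets $\tilde e_{k_{q-1}}\setminus\tilde e_{k_q}$ are pairwise disjoint on $E_z$ with union $\tilde e_{k_0}\setminus\tilde e_{k_N}$. The two unions are disjoint, so a point of $E_z$ lies in at most one of all $2N$ sets. For \eqref{eq:add}, realize $s,t,t',t'',u$ and intersect the partition for $N=2$ with $\tilde\theta_{c,i}^{-1}\tilde e_l$.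
\end{proof}

\subsection{The base point}

The maps $\theta_{c,i}$ only see $A_{0,i}$, so we need a parameter $t_0$ near which points enter $e_k$ inside $A_{0,i}$. Fix an irrational $s_0\in(0,\frac1{b-1})$, so that $h_b(s_0)>0$. We have $Q(s_0,0)=0$, because $\tilde e_k$ has measure $0$ when $z_k=0$, and $Q(s_0,1)=h_b(s_0)>0$, because $\tilde e_k\supseteq E_z$ when $z_k=1$. By Lemma~\ref{lem:pl}(a) there is an open interval on which $Q(s_0,\cdot)$ is affine with positive slope. Choose $t_0$ in it such that $1,s_0,t_0$ are linearly independent over $\mathbb Q$; this excludes countably many values. Let $k^+$ be the integer of Lemma~\ref{lem:window} for $t_0$. The numbers $s_0,t_0$ serve for all $c$.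

\emph{Until the end of Section~\ref{sub:alpha}, fix $c$, write $F=F_c$, and fix a list of forms for $F$.} Put $v_u=(s_0,t_0,t_0,u)$ for $u\in[0,1]$. Then $F(v_u)=0$.

\subsection{The density $n(u)$}

The quantity $F(s_0,t_0,t_0+\delta,u)/\delta$ is the rate at which points that enter at $t_0$ are sent by $\theta_c$ into the set of measure $u$. In the picture it is $0$ below the height $u_c$ and $1$ above. In general we show that it is an integer for all but finitely many $u$, and that it must jump.

Let $U$ be the set of $u\in[0,1]$ such that some form of the list in which $u$ has a nonzero coefficient vanishes at $v_u$. Each such form contributes at most one point, so $U$ is finite. A form $n+\sigma s+\tau t+\tau't'$ that vanishes at $(s_0,t_0,t_0)$ has $n=\sigma=\tau+\tau'=0$ by independence, so it is $\tau'(t'-t)$. Hence for $u_1\in[0,1]\setminus U$, Lemma~\ref{lem:diag} gives an integer $n(u_1)$ with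
\begin{equation}\label{eq:density}
F(s,t,t',u)=n(u_1)(t'-t)\quad\text{for $t\le t'$ in a box around }v_{u_1}.
\end{equation}
We have $0\le n(u_1)\le k^+\le K$ since $0\le F\le P$. The box also contains $v_u$ for $u$ near $u_1$, so $n$ is locally constant, and therefore constant on each component of $[0,1]\setminus U$.

\begin{lemma}\label{lem:ends}
We have $F(s,t,t',0)=0$ everywhere. There is an integer $n_1\ge1$ with $F(s,t,t',1)=n_1(t'-t)$ for $t\le t'$ in a box around $(s_0,t_0,t_0)$.
\end{lemma}

\begin{proof}
If $z_l=0$ then $\tilde e_l$ has measure $0$, and so has $\tilde\theta_{c,i}^{-1}\tilde e_l$. The function $F(s,t,t',1)$ belongs to $M_3$ and vanishes at $(s_0,t_0,t_0)$, so Lemma~\ref{lem:diag} gives an integer $n_1$ as above. If $z_l=1$ then $\tilde e_l\supseteq E_z$, so $\tilde\theta_{c,i}^{-1}\tilde e_l$ and $\tilde A_{0,i}$ have the same trace on $E_z$. Hence for $t<t'$ near $t_0$,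
\[
F(s_0,t,t',1)=\lambda_z\bigl((\tilde e_{k'}\setminus\tilde e_k)\cap\tilde A_{0,i}\bigr)\ge Q(s_0,t')-Q(s_0,t)>0.\qedhere
\]
\end{proof}

\subsection{Walls}

Let $u_0\in U$, and let $n_-$ and $n_+$ be the values of $n$ just below and just above $u_0$; only $n_+$ exists if $u_0=0$, and only $n_-$ if $u_0=1$. The boxes in \eqref{eq:density} may shrink as $u_1\to u_0$, so \eqref{eq:density} alone does not describe $F$ around $v_{u_0}$. The missing information is that all forms vanishing at $v_{u_0}$ are built from $t'-t$ and a single new form.

Consider the group of all $(n,\sigma,\tau,\upsilon)\in\mathbb Z^4$ with $n+\sigma s_0+\tau t_0+\upsilon u_0=0$. Its projection to the last coordinate is injective by independence of $1,s_0,t_0$, and it is nonzero because $u_0\in U$. So it is cyclic, with a generator $(m,\alpha,\beta,\gamma)$, $\gamma>0$. Put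
\[
\psi(s,t,u)=m+\alpha s+\beta t+\gamma u,\qquad\nu(y)=\begin{cases}n_+&\text{if }y>0,\\ n_-&\text{if }y<0.\end{cases}
\]
We call $\{\psi=0\}$ the \emph{wall} at $u_0$. If $u_0=0$ then $\psi=u$, and if $u_0=1$ then $\psi=u-1$; in these cases $\beta=0$, and $\psi$ takes only the sign for which $\nu$ is defined. The next lemma is the general form of (H3).

\begin{lemma}\label{lem:wall}
There is a box $B$ around $v_{u_0}$ such that
\begin{enumerate}
\item[(a)] the values of $F$ on $B$ lie among finitely many forms $j\psi+\tau'(t'-t)$ with $j,\tau'\in\mathbb Z$;
\item[(b)] if $(s,t,t',u)\in B$, $t\le t'$, and $x\mapsto\psi(s,x,u)$ is not identically zero, then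
\begin{equation}\label{eq:wall}
F(s,t,t',u)=\int_t^{t'}\nu\bigl(\psi(s,x,u)\bigr)\,dx .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
If a form $n+\sigma s+\tau t+\tau't'+\upsilon u$ vanishes at $v_{u_0}$, then $(n,\sigma,\tau+\tau',\upsilon)=j(m,\alpha,\beta,\gamma)$ for some $j\in\mathbb Z$, and the form equals $j\psi+\tau'(t'-t)$. So (a) holds on a box $B_1$ by Lemma~\ref{lem:pl}(b). Take its radius $\rho$ so small that $(t_0-\rho,t_0+\rho)\subseteq W(t_0)$, that $(u_0-\rho,u_0+\rho)$ contains no other point of $U$, and that $(u_0-\rho,u_0+\rho)\subseteq(0,1)$ if $0<u_0<1$. On a slice of $B_1$ on which $\psi$ and $t'-t$ are fixed, which is convex, $F$ takes finitely many values. Hence \emph{two points of $B_1$ with the same $\psi$ and the same $t'-t$ have the same $F$.} Let $B\subseteq B_1$ be a box around $v_{u_0}$ on which $|\psi|<\gamma\rho$.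

Let $(s,t,t',u)$ be as in (b) and put $\varphi(x)=F(s,t,x,u)$ for $x\in[t,t']$. This function is continuous, piecewise affine with finitely many breaks, and $\varphi(t)=0$ by \eqref{eq:basic}. The affine function $\psi(s,\cdot,u)$ has at most one zero, so it suffices to show that $\varphi$ has right derivative $\nu(y)$ at each $x\in[t,t')$ with $y=\psi(s,x,u)\ne0$. Let $u_1=u_0+y/\gamma$. Then $0<|u_1-u_0|<\rho$, because $(s,x,x,u)\in B$, and $u_1\in[0,1]$; when $u_0\in\{0,1\}$ this holds because $u_1=u$. So $u_1\notin U$, $n(u_1)=\nu(y)$ and $\psi(s_0,t_0,u_1)=y$. For small $\delta>0$, \eqref{eq:add}, the slice property and \eqref{eq:density} give in turn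
\[
\varphi(x+\delta)-\varphi(x)=F(s,x,x+\delta,u)=F(s_0,t_0,t_0+\delta,u_1)=\nu(y)\,\delta.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:jump}
There is $u_0\in U\cap(0,1)$ with $n_-\ne n_+$. For such a $u_0$ we have $\beta\ne0$, and $u_0$ is irrational.
\end{lemma}

\begin{proof}
Let $u_0\in U$ be a point with $\beta=0$. Then $\psi(s_0,x,u)=\gamma(u-u_0)$ for all $x$. Fix a small $\delta>0$. By \eqref{eq:wall}, $F(s_0,t_0,t_0+\delta,u)$ equals $n_+\delta$ for $u$ just above $u_0$ and $n_-\delta$ for $u$ just below. By continuity, each of $n_\pm\delta$ that exists equals $F(s_0,t_0,t_0+\delta,u_0)$. Thus $n_-=n_+$ if $0<u_0<1$; and by Lemma~\ref{lem:ends}, $n_+=0$ if $u_0=0$, and $n_-=n_1$ if $u_0=1$.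

If $0\notin U$ then $n(0)=0$, and if $1\notin U$ then $n(1)=n_1$, by \eqref{eq:density} and Lemma~\ref{lem:ends}. So in all cases $n=0$ just above $0$ and $n=n_1\ge1$ just below $1$. Since $n$ is constant on the finitely many components of $[0,1]\setminus U$, it jumps at some $u_0\in U\cap(0,1)$, and there $\beta\ne0$ by the first paragraph. A rational $u_0$ would turn $\psi(s_0,t_0,u_0)=0$ into a rational relation among $1,s_0,t_0$ with $\beta\neq0$.
\end{proof}

Fix such a point $u_0=u(c)$, with its $\psi$, $n_\pm$ and $B$. It is the height $u_c$ of Section~\ref{sec:picture}. The point $v_{u_0}$ is interior to $[0,1]^4$, and we take $B$ inside the interior. Let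
\[
x^*(s,u)=-(m+\alpha s+\gamma u)/\beta
\]
be the zero of $\psi(s,\cdot,u)=\beta(\,\cdot-x^*)$, and let $n_<$, $n_>$ be the values of the integrand in \eqref{eq:wall} for $x<x^*$ and $x>x^*$. Thus $\{n_<,n_>\}=\{n_-,n_+\}$, and $1\le|n_<-n_>|\le K$.

\section{Three steps to the contradiction}\label{sec:count}

\subsection{Integrality bounds the coefficients}

\begin{lemma}\label{lem:int}
On the region $\mathcal R=\{(s,t,t',u)\in B:t<x^*(s,u)<t'\}$ the function $F$ is affine with $|\partial_uF|\ge1$. Moreover $1\le|\beta|\le K$ and $1\le\gamma\le K$.
\end{lemma}

\begin{proof}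
The region is open, and it contains $(s_0,t_0-\delta,t_0+\delta,u_0)$ for small $\delta>0$ since $x^*(s_0,u_0)=t_0$. On it \eqref{eq:wall} reads $F=n_<(x^*-t)+n_>(t'-x^*)$, which is affine with $|\partial_uF|=|n_<-n_>|\,\gamma/|\beta|$. By Lemmas~\ref{lem:wall}(a) and~\ref{lem:pl}(c), $F$ coincides on $\mathcal R$ with a form $j\psi+\tau'(t'-t)$, so $|\partial_uF|=|j|\gamma$. Comparing, $|j|\,|\beta|=|n_<-n_>|\in[1,K]$, so $|j|\ge1$ and $|\beta|\le K$. By \eqref{eq:lipu}, $|j|\gamma\le K$, so $\gamma\le K$.
\end{proof}

No bound on $\alpha$ comes out of this argument, and none can: in the picture with translations, $\psi=u-t-cs$. The next step uses the Lipschitz bound on $D_c$, for the first and only time.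

\subsection{The wall does not depend on $s$}\label{sub:alpha}

\begin{lemma}\label{lem:alpha}
$\alpha=0$.
\end{lemma}

\begin{proof}
Suppose $\alpha\ne0$ and let $N\ge1$. For $\delta>0$ put
\[
t_q=t_0+q\delta\quad(q\ge-1),\qquad u_p=u_0-\frac\beta\gamma\,p\delta\quad(p\ge0),\qquad s_1=s_0+\frac\beta\alpha\,\delta .
\]
Since $\psi(s_0,t_0,u_0)=0$, we have $\psi(s_0,x,u_p)=\beta(x-t_p)$ and $\psi(s_1,x,u_p)=\beta(x-t_{p-1})$, that is, $x^*(s_0,u_p)=t_p$ and $x^*(s_1,u_p)=t_{p-1}$: passing from $s_0$ to $s_1$ shifts the wall by one step. Take $\delta$ so small that $t_0,\dots,t_N\in W(t_0)$, that $u_0,\dots,u_N$ lie in a window $W(u_0)$ of the irrational number $u_0$, and that all points $(s_a,t_{q-1},t_q,u_p)$ with $a\in\{0,1\}$, $1\le q\le N$, $0\le p\le N$ lie in $B$. For $1\le q,p\le N$ let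
\[
V_a(q,p)=F(s_a,t_{q-1},t_q,u_p)-F(s_a,t_{q-1},t_q,u_{p-1}).
\]
We estimate $\Sigma=\sum_{q,p}|V_0(q,p)-V_1(q,p)|$ in two ways.

\emph{From below.} By \eqref{eq:wall}, $F(s_0,t_{q-1},t_q,u_p)$ is $n_<\delta$ if $q\le p$ and $n_>\delta$ if $q>p$, while $F(s_1,t_{q-1},t_q,u_p)$ is $n_<\delta$ if $q\le p-1$ and $n_>\delta$ if $q\ge p$. Hence $V_0(q,p)=(n_<-n_>)\delta$ for $q=p$, $V_1(q,p)=(n_<-n_>)\delta$ for $q=p-1$, and all other values are $0$ (Figure~\ref{fig:stair}). So $\Sigma\ge(2N-1)\delta$.

\emph{From above.} Realize $s_0,s_1,t_0,\dots,t_N,u_0,\dots,u_N$ by $i_0,i_1,k_0,\dots,k_N,l_0,\dots,l_N$. Write $\theta_a=\tilde\theta_{c,i_a}$ and $X_q=(\tilde e_{k_q}\setminus\tilde e_{k_{q-1}})\cap E_z$. For $y\in E$ let $\chi_p(y)=1_{\tilde e_{l_p}}(y)-1_{\tilde e_{l_{p-1}}}(y)$, and read $\chi_p(\theta_a\iota)$ as $0$ if $\theta_a\iota$ is undefined. Then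
\[
V_0(q,p)-V_1(q,p)=\sum_{\iota\in X_q}\lambda_z(\iota)\bigl(\chi_p(\theta_0\iota)-\chi_p(\theta_1\iota)\bigr).
\]
Only points of $\Delta=\{\iota\in E_z:\theta_0\iota\ne\theta_1\iota\}$ contribute. By Lemma~\ref{lem:window} in $W(t_0)$, a point lies in at most one $X_q$. By Lemma~\ref{lem:window} in $W(u_0)$, applied to the monotone sequence $u_0,\dots,u_N$, we have $\sum_p|\chi_p(y)|\le1$ for $y\in E_z$, and $\theta_a\iota\in E_z$ when it is defined. Therefore, by \eqref{eq:homog} and \eqref{eq:lip},
\[
\Sigma\le2\lambda_z(\Delta)=2\operatorname{dis}(\theta_{c,i_0},\theta_{c,i_1})(z)\le2L|s_1-s_0|=2L|\beta|\,\delta/|\alpha| .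
\]
Thus $2N-1\le2L|\beta|/|\alpha|$ for every $N$, which is false.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\foreach \q in {1,...,5} \fill[black!50] (\q-1,\q-1) rectangle (\q,\q);
\foreach \q in {1,...,4} \fill[black!15] (\q-1,\q) rectangle (\q,\q+1);
\draw (0,0) grid (5,5);
\foreach \q in {1,...,5} {\node[below] at (\q-0.5,0) {$\q$}; \node[left] at (0,\q-0.5) {$\q$};}
\node at (2.5,-1.2) {$q$};
\node at (-1.2,2.5) {$p$};
\end{tikzpicture}
\caption{The proof that $\alpha=0$, for $N=5$. Cell $(q,p)$ holds the net mass of the points that enter between $t_{q-1}$ and $t_q$ and whose image changes status between $u_{p-1}$ and $u_p$. For the map with parameter $s_0$ it is nonzero exactly on the dark cells, for the map with parameter $s_1$ exactly on the light cells. The two patterns differ by at least $\delta$ in each of $2N-1$ cells, although the two maps disagree on a set of measure at most a constant times $\delta$.}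
\label{fig:stair}
\end{figure}

\subsection{Too many maps for too few heights}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We now let $c$ vary in $\{1,\dots,b-1\}$ and write $\psi_c,\beta_c,\gamma_c,B_c,\mathcal R_c,x^*_c$ for the objects attached to $u(c)$. By Lemmas~\ref{lem:int} and~\ref{lem:alpha}, each $u(c)$ belongs to
\[
\mathcal U=\{u\in[0,1]:n+\tau t_0+\upsilon u=0\text{ for some }n,\tau,\upsilon\in\mathbb Z,\ 1\le|\tau|\le K,\ 1\le\upsilon\le K\}.
\]
For given $\tau,\upsilon$ the integer $-n$ lies in $[\tau t_0,\tau t_0+\upsilon]$, an interval of length $\upsilon$ with irrational endpoints, which contains exactly $\upsilon$ integers. So $\operatorname{card}\mathcal U\le2K\sum_{\upsilon=1}^K\upsilon=K^2(K+1)$; for $K=1$ the set $\mathcal U$ is $\{t_0,1-t_0\}$, as in Section~\ref{sec:picture}. Since $b-1=K\cdot K^2(K+1)+1$, there are $u^*\in\mathcal U$ and a set $C$ with $\operatorname{card}C>K$ such that $u(c)=u^*$ for all $c\in C$.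

Let $\eta=\delta/(2K)$, where $\delta>0$ is so small that $(s_0,t_0-\delta,t_0+\delta,u)\in B_c$ for all $c\in C$ and $|u-u^*|\le\eta$. For such $c$ and $u$ we have $x_c^*(s_0,u)=t_0-\frac{\gamma_c}{\beta_c}(u-u^*)$, which is within $K\eta=\delta/2$ of $t_0$. So these points lie in $\mathcal R_c$, and Lemma~\ref{lem:int} gives
\begin{equation}\label{eq:final}
|F_c(s_0,t_0-\delta,t_0+\delta,u^*+\eta)-F_c(s_0,t_0-\delta,t_0+\delta,u^*-\eta)|\ge2\eta .
\end{equation}
Realize $s_0,\ t_0-\delta,\ t_0+\delta,\ u^*-\eta,\ u^*+\eta$ by $i,k,k',l,l'$, and let $Y_c$ be the image under $\tilde\theta_{c,i}$ of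
\[
(\tilde e_{k'}\setminus\tilde e_k)\cap\tilde\theta_{c,i}^{-1}(\tilde e_l\mathbin{\triangle}\tilde e_{l'}).
\]
The measure of this set is at least the left side of \eqref{eq:final}, so $\lambda_z(Y_c)\ge2\eta$ by invariance. The sets $Y_c$ are contained in $\tilde e_l\mathbin{\triangle}\tilde e_{l'}$, and they are pairwise disjoint because $Y_c\subseteq\tilde A_{c,i}$. By \eqref{eq:lip},
\[
2\eta\operatorname{card}C\le\lambda_z(\tilde e_l\mathbin{\triangle}\tilde e_{l'})=g(u^*-\eta,u^*+\eta)\le2K\eta .
\]
So $\operatorname{card}C\le K$, a contradiction.
\end{proof}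

\section{Cardinalities and the positive cone}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:card}]
If $\lambda>2^{\aleph_0}$ and $\operatorname{card}I=\lambda$, then $A_I$ has cardinality $\lambda$ by Lemma~\ref{lem:pl}(f) and is not of the required form by Theorem~\ref{thm:main}. In particular $\mathfrak m\le(2^{\aleph_0})^+$. By (ii), $\mathfrak m\ge\aleph_2$. Under the Continuum Hypothesis $(2^{\aleph_0})^+=\aleph_2$, so $\mathfrak m=\aleph_2$; and the Continuum Hypothesis is consistent with ZFC if ZFC is consistent.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cone}]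
Suppose $S$ is locally matricial and $\operatorname{Int}S\cong\mathcal G_I^+$, and let $\mu$ be as in Lemma~\ref{lem:types}. Take an idempotent $e$ with $\mu(e)=1$. We show that $eSe$ is locally matricial and that $\operatorname{Int}(eSe)\cong A_I$, against Theorem~\ref{thm:main}.

The idempotents of $eSe$ are those below $e$, and they form a Boolean algebra. If $x,y\in eSe$ are orthogonal, then $e(x\oplus y)e$ lies below $x\oplus y$ and above $exe=x$ and $eye=y$, so $x\oplus y=e(x\oplus y)e\in eSe$. Thus $eSe$ is a Boolean inverse monoid whose orthogonal joins are those of $S$. It is the directed union of the subsemigroups $eTe$, where $T$ runs over the members of the given family that contain $e$, and the inclusions are additive by the same argument applied in $T$. If $T\cong\prod_v\mathfrak I(E_v)$ and $e$ corresponds to subsets $E'_v\subseteq E_v$, then $eTe\cong\prod_v\mathfrak I(E'_v)$. So $eSe$ is locally matricial.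

An element $s\in S$ with $\mathbf d(s),\mathbf r(s)\le e$ satisfies $s=ese$. Hence the relation $\mathcal D$ of $eSe$ is the restriction of that of $S$, and $\mu$ induces an injective map $\operatorname{Int}(eSe)\to\mathcal G_I^+$. Its image is $A_I$: for $x\in eSe$ we have $\mu(x)+\mu(e\setminus\mathbf d(x))=1$, so $\mu(x)\le1$, and every $f\le1$ is the type of an idempotent below $e$ by Lemma~\ref{lem:types}(b). If $x',y'\in eSe$ are orthogonal, then $\mu(x')+\mu(y')=\mu(x'\oplus y')\le1$, so sums defined in $\operatorname{Int}(eSe)$ are defined in $A_I$ and have the right value. Conversely, let $f,f'\in A_I$ with $f+f'\le1$. Lemma~\ref{lem:types}(b) gives idempotents $q_1\le q\le e$ with $\mu(q)=f+f'$ and $\mu(q_1)=f$. Then $\mu(q\setminus q_1)=\mu(q)-\mu(q_1)=f'$, so the sum of the classes corresponding to $f$ and $f'$ is defined in $\operatorname{Int}(eSe)$. Thus $\operatorname{Int}(eSe)\cong A_I$.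
\end{proof}

\begin{thebibliography}{1}

\bibitem{RM}
\emph{Refinement Monoids, Equidecomposability Types},
\texttt{https://hal.archives-ouvertes.fr/hal-01197354/file/TypeMon.pdf}.

\end{thebibliography}
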